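# Covering minima of the terminal simplex and squared-determinant averages

## Lattices, covering minima and terminal simplices

We write $[d]=\{1,\dots,d\}$, $e_1,\dots,e_d$ for the standard basis of $\mathbb R^d$, $\mathbf 1_d=(1,\dots,1)\in\mathbb R^d$, and $\{a\}=a-\lfloor a\rfloor$ for the fractional part of a real number $a$. We shall often use that
$$\{a\}+\{-a\}=1 \text{ if } a\notin\mathbb Z,\qquad \{a\}+\{-a\}=0\text{ if }a\in\mathbb Z.$$

**Definition (lattice).** A lattice $\Lambda\subset\mathbb R^n$ is a discrete subgroup that spans $\mathbb R^n$; equivalently, the set of integer combinations of some basis of $\mathbb R^n$. Its determinant $\det\Lambda>0$ is the absolute value of the determinant of such a basis. A vector $p\in\Lambda\setminus\{0\}$ is primitive if $p/k\notin\Lambda$ for every integer $k\ge2$; then $p$ can be completed to a basis of $\Lambda$.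

For example, $(2,3)$ is primitive in $\mathbb Z^2$ and $(2,4)$ is not. We use two elementary facts. First, $n$ linearly independent vectors of $\Lambda$ generate a subgroup of finite index in $\Lambda$. Second, for $u_1,\dots,u_n\in\Lambda$ we have $\det(u_1,\dots,u_n)\in(\det\Lambda)\,\mathbb Z$, as one sees by writing the $u_i$ in a basis of $\Lambda$.

**Definition (covering radius).** Let $K\subset\mathbb R^n$ be a convex body (compact, convex, with interior points) and $\Lambda$ a lattice. The covering radius $\mu(K,\Lambda)$ is the least $\mu>0$ with $\mu K+\Lambda=\mathbb R^n$. We write $\mu(K)$ if $\Lambda=\mathbb Z^n$.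

For $n=1$, $\Lambda=\mathbb Z$ and $K=[-a,b]$ with $a,b>0$, the set $\mu K+\mathbb Z$ is a union of intervals of length $\mu(a+b)$ starting at distance $1$ from each other, so $\mu(K)=1/(a+b)$.

If $0\in K$ and $s\le s'$ then $sK\subseteq s'K$, so every $s\ge \mu(K,\Lambda)$ gives a covering as well. The value $\mu(K,\Lambda)$ does not change if $K$ is translated, because $\mu(K+t)+\Lambda=(\mu K+\Lambda)+\mu t$. The least value exists: if $x\in sK+\Lambda$ for all $s>\mu$, then for $s$ near $\mu$ only finitely many lattice vectors are involved, so one $z\in\Lambda$ satisfies $x-z\in sK$ for a sequence $s\to\mu$, and $x-z\in\mu K$ since $K$ is compact.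

**Definition (covering minima).** For a convex body $K\subset\mathbb R^d$ and $i\in[d]$, the $i$-th covering minimum of Kannan and Lovász is
$$\mu_i(K)=\min\{\mu>0:\ \mu K+\mathbb Z^d\text{ meets every affine subspace of }\mathbb R^d\text{ of dimension }d-i\}.$$

For $i=d$ the affine subspaces are points, so $\mu_d(K)=\mu(K)$. For $d=2$, $i=1$ we ask when the copies of $\mu K$ around the lattice points block every line. For $K=[-1,1]^2$ the value is $\frac12$. With $\mu=\frac12$ the squares already cover the plane. With $\mu<\frac12$ the vertical line with first coordinate $\frac12$ is missed.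

Covering minima are best read off after projection. Let $L\subset\mathbb R^d$ be a linear subspace of dimension $d-i$ and $\pi:\mathbb R^d\to V=\mathbb R^d/L\cong\mathbb R^i$ the quotient map. The affine subspaces with direction $L$ are the fibers $\pi^{-1}(x)$, $x\in V$, and
$$\mu K+\mathbb Z^d\text{ meets }\pi^{-1}(x)\iff x\in\mu\,\pi(K)+\pi(\mathbb Z^d). \tag{1}$$

The group $\pi(\mathbb Z^d)$ spans $V$ but need not be discrete. For $L=\mathbb R(1,\sqrt2)\subset\mathbb R^2$ we can take $\pi(a,b)=\sqrt2a-b$, and $\pi(\mathbb Z^2)=\mathbb Z+\sqrt2\,\mathbb Z$ is dense in $\mathbb R$. The textbook fact we need is this: a closed subgroup $\Gamma$ of a finite-dimensional real vector space $V$ contains a largest linear subspace $U$, the image $\Gamma/U$ is discrete in $V/U$, and $U=0$ exactly when $\Gamma$ is discrete. For instance, the subgroup of $\mathbb R^2$ generated by $(1,0),(\sqrt2,0),(0,1)$ has closure $\Gamma=\mathbb R\times\mathbb Z$, with $U=\mathbb R\times0$.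

**Definition (lattice polytope, terminal simplex).** A lattice polytope with respect to $\Lambda$ is a polytope whose vertices lie in $\Lambda$ (in this text with nonempty interior). The terminal $d$-simplex is
$$T_d=\operatorname{conv}(-\mathbf 1_d,e_1,\dots,e_d)\subset\mathbb R^d.$$

So $T_1=[-1,1]$, and $T_2$ is the triangle with vertices $(-1,-1),(1,0),(0,1)$. Since $-\mathbf 1_d+e_1+\dots+e_d=0$, the origin is the barycenter of $T_d$, in particular an interior point.

## The equation $\mu_i(T_d)=i/2$ and the cases that can be done by hand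

Merino and Schymura proved $\mu(T_d)=\frac d2$ for every $d$, and conjectured that for all $d\in\mathbb N$ and all $i\in[d]$
$$\mu_i(T_d)=\frac i2 .$$
Is this true? We shall prove that it is.

One half is easy, given $\mu(T_i)=\frac i2$. Suppose $\mu T_d+\mathbb Z^d$ meets every translate of $L=\operatorname{lin}(e_{i+1},\dots,e_d)$. Here $\pi$ is the projection to the first $i$ coordinates, $\pi(\mathbb Z^d)=\mathbb Z^i$, and $\pi(T_d)$ is the convex hull of $-\mathbf 1_i,e_1,\dots,e_i$, and also $0$ when $i<d$. Since $0\in T_i$, in all cases $\pi(T_d)=T_i$. By (1), $\mu T_i+\mathbb Z^i=\mathbb R^i$, hence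
$$\mu\ge\mu(T_i)=\tfrac i2. \tag{2}$$
The work lies in the upper bound: $\frac i2T_d+\mathbb Z^d$ has to meet all affine subspaces of dimension $d-i$, in all directions.

The case $i=1$, for every $d$. Let $\pi=\ell$ be a nonzero linear functional on $\mathbb R^d$ with kernel $L$. If $\ell(\mathbb Z^d)$ is not discrete, it is dense in $\mathbb R$, and since $\frac12\ell(T_d)$ is an interval of positive length, $\frac12\ell(T_d)+\ell(\mathbb Z^d)=\mathbb R$. If it is discrete, scale $\ell$ so that $\ell(\mathbb Z^d)=\mathbb Z$. The values of $\ell$ on the $d+1$ vertices of $T_d$ are integers with sum $0$, not all $0$. So the largest is at least $1$ and the smallest at most $-1$. Hence $\frac12\ell(T_d)\supseteq[-\frac12,\frac12]$, and its integer translates cover $\mathbb R$.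

The case $i=d=2$. For the lower bound take $x=(\frac23,\frac13)$. The triangle $T_2$ is described by $a+b\le1$, $a-2b\le1$, $-2a+b\le1$. At a point $x+(k,l)$ with $k,l\in\mathbb Z$ the three functionals take the integer values $1+k+l$, $k-2l$, $-1-2k+l$, whose sum is $0$. If $x+(k,l)\in sT_2$ with $s<1$, all three are at most $s<1$, so all are $\le0$ and therefore all are $0$. Then $k=2l$ and $3l=-1$, which is impossible. So $\mu(T_2)\ge1$.

The upper bound for $i=d=n$, all $n$. Write $v_0=-\mathbf 1_n$, $v_j=e_j$, so $\sum_{j=0}^nv_j=0$. Let $x=\sum_{j=1}^nx_je_j$ and put $x_0=0$. Adding a constant to all coefficients of a combination of $v_0,\dots,v_n$ does not change it. So for each $k\in\{0,\dots,n\}$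
$$x=\sum_{j\ne k}(x_j-x_k)\,v_j,\qquad\text{and}\qquad u_k=\sum_{j\neq k}\{x_j-x_k\}\,v_j\in x+\mathbb Z^n .$$
The coefficients of $u_k$ are nonnegative with sum $f_k=\sum_{j\ne k}\{x_j-x_k\}$. Since $0\in T_n$, we get $u_k\in sT_n$ for every $s>0$ with $s\ge f_k$. Now
$$\sum_{k=0}^nf_k=\sum_{j<k}\big(\{x_j-x_k\}+\{x_k-x_j\}\big)\le\binom{n+1}2,$$
so some $f_k$ is at most $\frac1{n+1}\binom{n+1}2=\frac n2$, and $x\in\frac n2T_n+\mathbb Z^n$.

This last proof averages over the $n+1$ bases that one gets by omitting one vertex. It is the model for what follows. Its three conveniences are that all bases have determinant $\pm1$, that the relation $\sum v_j=0$ has equal coefficients, and that there are only $n+1$ vectors. For $1<i<d$ we must treat all projections $\pi(T_d)$. There the images of the $d+1$ vertices are $d+1$ vectors in an $i$-dimensional space, possibly repeated or zero, and their bases have arbitrary determinants.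

## Why a single basis and uniform averages are not enough

Let $\Lambda\subset\mathbb R^n$ be a lattice and $P=\operatorname{conv}\{v_0,\dots,v_N\}$ with $v_j\in\Lambda$ and $0\in\operatorname{int}P$. We want $\frac n2P+\Lambda=\mathbb R^n$. For a set $J$ of $n$ indices such that $v_J=(v_j)_{j\in J}$ is a basis, write $u=\sum_{j\in J}c_j^J(u)v_j$ and
$$F_J(u)=\sum_{j\in J}\{c^J_j(u)\}.$$
Rounding the coordinates down moves $u$ by a vector of $\Lambda$ to $u'=\sum_{j\in J}\{c_j^J(u)\}v_j$. As $0\in P$, the point $u'$ lies in $sP$ for every $s>0$ with $s\ge F_J(u)$. So it is enough to find, for each $x$, one $J$ and one $u\in x+\Lambda$ with $F_J(u)\le\frac n2$.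

A single $J$ gives only $F_J<n$. Reflection helps if $P=-P$: since $F_J(x)+F_J(-x)\le n$, one of the two is at most $\frac n2$, so $x$ or $-x$ lies in $\frac n2P+\Lambda$, and this set is symmetric. For $P\ne-P$ the second alternative only puts $x$ in $-\frac n2P+\Lambda$, and the argument stops.

What takes the place of the symmetry is a relation $\sum\lambda_jv_j=0$ with $\lambda_j>0$. The hand computation for $T_n$ suggests averaging $F_J(u)$ over all $J$ and over all $u\in x+\Lambda$. (For fixed $J$ only finitely many values occur, since $F_J$ does not change under the sublattice generated by $v_J$.) Let us test the uniform average on the projection of $T_2$ by $(a,b)\mapsto a+b$. The vertices become $v_0=-2$, $v_1=v_2=1$ in $\Lambda=\mathbb Z$, and $\lambda_j=1$ for all $j$. Let $x\notin\mathbb Z$ and $r=\{x\}$.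

For $J=\{1\}$ and $J=\{2\}$ we get $F_J=r$ for every $u\in x+\mathbb Z$. For $J=\{0\}$ we average $\{-u/2\}$ over the two classes of $x+\mathbb Z$ modulo $2$, represented by $u=r-1$ and $u=r-2$. The values are $\frac{1-r}2$ and $\frac{2-r}2$, with average $\frac34-\frac r2$. The uniform average over the three bases is
$$\tfrac13\big(2r+\tfrac34-\tfrac r2\big)=\tfrac14+\tfrac r2,$$
which is larger than $\frac12$ as soon as $r>\frac12$. Weights $|\det v_J|$, here $2,1,1$, do not work either: they give $\frac14\big(2r+\frac32-r\big)=\frac38+\frac r4$, again larger than $\frac12$ for $r>\frac12$. But the weights $\det(v_J)^2$, here $4,1,1$, give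
$$\tfrac16\big(2r+3-2r\big)=\tfrac12$$
for every $r$.

In this example one sees what happens. The average for one basis is $\frac12$ plus an error of the form $(r-\frac12)/v_j$. The errors have different signs for $v_j>0$ and $v_j<0$. Under the weight $\lambda_jv_j^2$ they become $(r-\frac12)\lambda_jv_j$, and their sum vanishes because $\sum\lambda_jv_j=0$.

In dimension $n$ we shall find an error for each pair $(I,j)$ with $I\cup\{j\}=J$, namely $\rho_I/\ell_I(v_j)$, where $\ell_I$ is a functional vanishing on $v_I$ and $\rho_I$ depends on $I$ and $x$ only. To cancel the errors belonging to a fixed $I$ it suffices that the weight of $I\cup\{j\}$ is $\lambda_j\ell_I(v_j)^2$ times a factor depending on $I$ only. This has to hold for all $I$ at the same time. The weight $\det(v_J)^2\prod_{j\in J}\lambda_j$ achieves this, because $\det(v_I,v_j)$ is proportional to $\ell_I(v_j)$ for every choice of $I\subset J$.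

## The main inequality

We allow vertices $v_j=s_jp_j$ that are multiples of lattice vectors; for the conjecture, $s_j=1$ is enough.

**Theorem 1.** Let $\Lambda\subset\mathbb R^n$ be a lattice, $n\ge1$, $p_0,\dots,p_N\in\Lambda$, $s_j>0$ real and $v_j=s_jp_j$. Assume that the $v_j$ span $\mathbb R^n$ and that $\sum_j\lambda_jv_j=0$ for some $\lambda_j>0$. Let $P=\operatorname{conv}\{v_0,\dots,v_N\}$, let $\mathcal B$ be the set of $J\subseteq\{0,\dots,N\}$ with $|J|=n$ for which $v_J=(v_j)_{j\in J}$ is a basis, and set
$$W_J=\det(v_J)^2\prod_{j\in J}\lambda_j>0,\qquad W=\sum_{J\in\mathcal B}W_J,\qquad \theta_j=\frac1W\sum_{J\ni j}W_J,$$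
so that $\sum_j\theta_j=n$. Then
$$\mu(P,\Lambda)\le\frac12\sum_j\frac{\theta_j}{s_j}.$$
In particular, if all $v_j\in\Lambda$ (take $s_j=1$), then $\mu(P,\Lambda)\le\frac n2$.

Repetitions among the $v_j$ and $v_j=0$ are allowed. The sum of the $\theta_j$ is $n$ because each $J$ is counted $n$ times; and $\mathcal B\ne\emptyset$ because the $v_j$ span.

*Proof.* We call a set $I$ of $n-1$ indices with $v_I$ linearly independent a wall. If $n=1$, the only wall is $I=\emptyset$, with $\operatorname{lin}(v_I)=0$. We write $I\cup j$ and $J\setminus j$ for $I\cup\{j\}$ and $J\setminus\{j\}$.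

**Step 1: the origin is interior.** This is needed to pass from $F_J\le s$ to membership in $sP$. Let $\ell\ne0$ be a linear functional. It is nonzero on some $v_j$, since the $v_j$ span, and $\sum_j\lambda_j\ell(v_j)=0$ with $\lambda_j>0$. So it takes both a positive and a negative value on the $v_j$. If $0$ were not an interior point of $P$, there would be an $\ell\ne0$ with $\ell\ge0$ on $P$. Hence $0\in\operatorname{int}P$.

**Step 2: small $F_J$ gives membership.** This reduces the theorem to finding one small value. For $J\in\mathcal B$ let $\Lambda_J=\bigoplus_{j\in J}\mathbb Zp_j$, a subgroup of finite index in $\Lambda$. Write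
$$u=\sum_{j\in J}c_j^J(u)\,p_j,\qquad F_J(u)=\sum_{j\in J}\frac{\{c_j^J(u)\}}{s_j}.$$
Adding an element of $\Lambda_J$ to $u$ changes the $c_j^J(u)$ by integers, so $F_J(u)$ depends only on $u$ modulo $\Lambda_J$. We claim:
$$\text{if }F_J(u)\le s\text{ for some }u\in x+\Lambda\text{ and some }s>0,\text{ then }x\in sP+\Lambda. \tag{3}$$
Indeed, $u'=\sum_{j\in J}\{c_j^J(u)\}p_j=\sum_{j\in J}\frac{\{c_j^J(u)\}}{s_j}v_j$ differs from $u$ by an element of $\Lambda_J\subseteq\Lambda$, so $u'\in x+\Lambda$. Its coefficients with respect to $v_J$ are nonnegative and have sum $F_J(u)\le s$. So $u'/s$ is a convex combination of the $v_j$, $j\in J$, and of $0\in P$. Hence $u'\in sP$ and $x\in sP+\Lambda$.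

**Step 3: an integral functional for each wall.** We need a functional that reads off one coordinate. Let $I$ be a wall. The functional $u\mapsto\det(p_I,u)$ has kernel $\operatorname{lin}(p_I)=\operatorname{lin}(v_I)$, and maps $\Lambda$ to a nonzero subgroup of $(\det\Lambda)\mathbb Z$, which is of the form $c\,\mathbb Z$ with $c>0$. Dividing by $c$ we get a linear functional $\ell_I$ with
$$\ker\ell_I=\operatorname{lin}(v_I),\qquad\ell_I(\Lambda)=\mathbb Z.$$
We fix one such $\ell_I$ for each $I$.

**Step 4: the average of one coordinate.** Fix $x\in\mathbb R^n$, $j\in J\in\mathcal B$, and let $I=J\setminus j$, which is a wall. We compute the average of $\{c_j^J(u)\}$ over the finitely many classes $u\in(x+\Lambda)/\Lambda_J$. Put $h=\ell_I(p_j)$. It is an integer since $p_j\in\Lambda$, and nonzero since $p_j\notin\operatorname{lin}(v_I)$. Applying $\ell_I$ to $u=\sum_{i\in J}c_i^J(u)p_i$ gives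
$$c_j^J(u)=\frac{\ell_I(u)}h.$$
Since $\ell_I(\Lambda)=\mathbb Z$ and $\ell_I(\Lambda_J)=h\mathbb Z$, the functional induces a surjective homomorphism $\Lambda/\Lambda_J\to\mathbb Z/h\mathbb Z$ of finite groups, and all its fibers have the same size. Let $\xi=\ell_I(x)$. When $u$ runs through the classes of $x+\Lambda$ modulo $\Lambda_J$, the value $\ell_I(u)$ modulo $h$ takes each of the values $\xi+k$, $k$ modulo $h$, equally often. So the average equals
$$\frac1{|h|}\sum_{k\bmod h}\Big\{\frac{\xi+k}h\Big\}.$$
Let $r=\{\xi\}$. If $h>0$, shift $k$ by $\lfloor\xi\rfloor$. The numbers $\frac{r+k}h$, $0\le k\le h-1$, lie in $[0,1)$, and the average is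
$$\frac1h\sum_{k=0}^{h-1}\frac{r+k}h=\frac rh+\frac{h-1}{2h}=\frac12+\frac{r-\frac12}h.$$
If $h<0$, then $\frac{\xi+k}h=\frac{-\xi-k}{|h|}$, so we may use the formula just found with $|h|$ and $-\xi$, which gives $\frac12+\frac{\{-\xi\}-1/2}{|h|}$. If $\xi\notin\mathbb Z$, then $\{-\xi\}=1-r$, and this is $\frac12+\frac{1/2-r}{|h|}=\frac12+\frac{r-1/2}h$, the same expression as for $h>0$. If $\xi\in\mathbb Z$, we get $\frac12-\frac1{2|h|}$ for both signs of $h$.

To write this uniformly, put
$$\rho_I=\{\ell_I(x)\}-\tfrac12,\ \ \varepsilon_I=0\quad\text{if }\ell_I(x)\notin\mathbb Z;\qquad\qquad\rho_I=0,\ \ \varepsilon_I=1\quad\text{if }\ell_I(x)\in\mathbb Z.$$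
In all cases the average of $\{c_j^J(u)\}$ is $\frac12+\frac{\rho_I}h-\frac{\varepsilon_I}{2|h|}$. The important point is that $\rho_I$ and $\varepsilon_I$ depend on $I$ and $x$, but not on $j$.

**Step 5: the average of $F_J$.** Let $A_J(x)$ be the average of $F_J(u)$ over the classes $u\in(x+\Lambda)/\Lambda_J$. We add up Step 4 over $j\in J$, dividing by $s_j$. Since $s_jh=s_j\ell_I(p_j)=\ell_I(v_j)$,
$$A_J(x)=\sum_{j\in J}\Big[\frac1{2s_j}+\frac{\rho_{J\setminus j}}{\ell_{J\setminus j}(v_j)}-\frac{\varepsilon_{J\setminus j}}{2\,|\ell_{J\setminus j}(v_j)|}\Big]. \tag{4}$$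

**Step 6: the weighted sum, sorted by walls.** Here the errors cancel. A pair $(J,j)$ with $j\in J\in\mathcal B$ is the same thing as a pair $(I,j)$ in which $I$ is a wall and $\ell_I(v_j)\ne0$. The correspondence is $I=J\setminus j$, $J=I\cup j$, and $\ell_I(v_j)\neq0$ says that $v_j\notin\operatorname{lin}(v_I)$. The functional $u\mapsto\det(v_I,u)$ vanishes on $\operatorname{lin}(v_I)$, so it is a multiple of $\ell_I$, and
$$|\det v_{I\cup j}|=c_I\,|\ell_I(v_j)|$$
with $c_I>0$ depending only on $I$. With $\lambda_I=\prod_{i\in I}\lambda_i$ we obtain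
$$W_{I\cup j}=c_I^2\,\lambda_I\;\lambda_j\,\ell_I(v_j)^2.$$
Multiply (4) by $W_J$ and sum over $J$. The middle term for $(I,j)$ becomes $c_I^2\lambda_I\,\rho_I\,\lambda_j\ell_I(v_j)$, and the last one becomes $-\frac12c_I^2\lambda_I\,\varepsilon_I\,\lambda_j|\ell_I(v_j)|$. Indices $j$ with $\ell_I(v_j)=0$, in particular those in $I$, contribute nothing to these sums, so we may sum over all $j$:
$$\sum_{J}W_JA_J(x)=\frac12\sum_JW_J\sum_{j\in J}\frac1{s_j}+\sum_Ic_I^2\lambda_I\Big[\rho_I\sum_j\lambda_j\ell_I(v_j)-\frac{\varepsilon_I}2\sum_j\lambda_j|\ell_I(v_j)|\Big].$$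
The sum multiplying $\rho_I$ is $\ell_I\big(\sum_j\lambda_jv_j\big)=0$. In the first term, $\sum_JW_J\sum_{j\in J}\frac1{s_j}=\sum_j\frac1{s_j}\sum_{J\ni j}W_J=W\sum_j\frac{\theta_j}{s_j}$. Dividing by $W$,
$$\frac1W\sum_JW_JA_J(x)=\frac12\sum_j\frac{\theta_j}{s_j}-\frac1{2W}\sum_{I:\ \ell_I(x)\in\mathbb Z}c_I^2\lambda_I\sum_j\lambda_j|\ell_I(v_j)|\ \le\ \frac12\sum_j\frac{\theta_j}{s_j}. \tag{5}$$

**Step 7: conclusion.** The left side of (5) is an average, with positive weights, of the numbers $F_J(u)$, $J\in\mathcal B$, $u\in(x+\Lambda)/\Lambda_J$. So some $J$ and $u\in x+\Lambda$ satisfy $F_J(u)\le s$ with $s=\frac12\sum_j\theta_j/s_j>0$. By (3), $x\in sP+\Lambda$. As $x$ was arbitrary, $sP+\Lambda=\mathbb R^n$, that is, $\mu(P,\Lambda)\le s$. If all $s_j=1$, then $s=\frac12\sum_j\theta_j=\frac n2$. $\square$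

## All directions at once, rational or not

**Theorem 2.** (a) Let $P\subset\mathbb R^d$ be a lattice polytope with respect to $\mathbb Z^d$, with $0\in\operatorname{int}P$, and let $i\in[d]$. Then $\frac i2P+\mathbb Z^d$ meets every affine subspace of dimension $d-i$, that is, $\mu_i(P)\le\frac i2$. The same holds for every lattice polytope with an interior lattice point.

(b) $\mu_i(T_d)=\frac i2$ for all $d\in\mathbb N$ and $i\in[d]$.

*Proof of (a).* Let $L$ be a linear subspace of dimension $d-i$, $\pi:\mathbb R^d\to V=\mathbb R^d/L\cong\mathbb R^i$, and $x\in V$. By (1) we must show $x\in\frac i2\pi(P)+\pi(\mathbb Z^d)$. Let $w_0,\dots,w_N$ be the vertices of $P$.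

**Step 1: a positive relation between the vertices.** Theorem 1 needs it. Since $0\in\operatorname{int}P$, for small $\epsilon>0$ the point $-\epsilon\sum_jw_j$ lies in $P$, so it equals $\sum_j\alpha_jw_j$ with $\alpha_j\ge0$. Then $\lambda_j=\alpha_j+\epsilon>0$ satisfies $\sum_j\lambda_jw_j=0$. Also the $w_j$ span $\mathbb R^d$.

**Step 2: discrete images.** Here Theorem 1 applies directly. Suppose $\pi(\mathbb Z^d)$ is discrete. It spans $V$, so it is a lattice in $V$. The vectors $\pi(w_j)$ lie in it, span $V$, and satisfy $\sum_j\lambda_j\pi(w_j)=0$. Theorem 1 with $n=i$, $\Lambda=\pi(\mathbb Z^d)$, $v_j=p_j=\pi(w_j)$, $s_j=1$ gives $\frac i2\pi(P)+\pi(\mathbb Z^d)=V$.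

**Step 3: dense directions.** If the image is not discrete, we divide out the directions in which it is dense, and use that the dimension drops. Let $\Gamma$ be the closure of $\pi(\mathbb Z^d)$. It is a closed subgroup and not discrete, so its largest linear subspace $U$ has positive dimension, and $\Gamma/U$ is discrete in $V/U$. Put $i'=\dim V/U<i$. The image of $\mathbb Z^d$ in $V/U$ spans $V/U$, is contained in the discrete group $\Gamma/U$, and is dense in it because $\pi(\mathbb Z^d)$ is dense in $\Gamma$. A dense subset of a discrete space is everything, so the image equals $\Gamma/U$.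

We claim $x\in\frac{i'}2\pi(P)+\Gamma$. If $i'\ge1$, apply Step 2 to the composed map $\mathbb R^d\to V/U$, whose kernel has dimension $d-i'$ and under which $\mathbb Z^d$ has the discrete image $\Gamma/U$. It shows that $x$ is congruent modulo $U$ to an element of $\frac{i'}2\pi(P)+\Gamma$, and $U\subseteq\Gamma$. If $i'=0$, then $\Gamma=V$ and the claim is trivial.

Write $x=\frac{i'}2q+\gamma$ with $q\in\pi(P)$, $\gamma\in\Gamma$, and choose $z_k\in\mathbb Z^d$ with $\pi(z_k)\to\gamma$. Then $x-\pi(z_k)\to\frac{i'}2q=\frac{i'}i\cdot\frac i2q$. Since $0$ is interior to $\frac i2\pi(P)$ and $\frac{i'}i<1$, this limit is an interior point of $\frac i2\pi(P)$. Hence $x-\pi(z_k)\in\frac i2\pi(P)$ for large $k$, which is what we want.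

**Step 4: translation.** This moves the interior lattice point to the origin. Let $p$ be a lattice point in the interior of a lattice polytope $P$. By what was shown, $\frac i2(P-p)+\mathbb Z^d$ meets every affine subspace of dimension $d-i$. Now $\frac i2P+\mathbb Z^d$ is the translate of this set by $\frac i2p$, and the family of all such affine subspaces is invariant under translation. $\square$

*Proof of (b).* Since $0\in\operatorname{int}T_d$, part (a) shows that $\mu=\frac i2$ has the property in the definition of $\mu_i(T_d)$. By (2), every $\mu$ with this property is at least $\mu(T_i)=\frac i2$. So the minimum exists and equals $\frac i2$. $\square$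

This proves the conjecture. The only ingredient taken from outside is the lower bound $\mu(T_i)\ge\frac i2$, part of the Merino–Schymura result; Theorem 5(b) below gives it independently. In particular, the constant in (a) is sharp for every $i\le d$.

## The weights as a determinant, and simplices with non-integral vertices

The numbers $\theta_j$ of Theorem 1 have a closed form. Let $M=\sum_j\lambda_jv_jv_j^T$. This matrix is positive definite because the $v_j$ span. The Cauchy–Binet formula gives $\det M=\sum_J\det(v_J)^2\prod_{j\in J}\lambda_j=W$. The same formula with $v_j$ left out, followed by the rule $\det(M-ab^T)=\det M\,(1-b^TM^{-1}a)$, gives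
$$\sum_{J\not\ni j}W_J=\det(M-\lambda_jv_jv_j^T)=\det M\,\big(1-\lambda_jv_j^TM^{-1}v_j\big).$$
Hence $\theta_j=1-\frac1W\sum_{J\not\ni j}W_J=\lambda_jv_j^TM^{-1}v_j$.

For simplices the $\theta_j$ are simpler still. For a lattice $\Lambda$ let $\operatorname{Vol}_\Lambda$ be the volume normalized so that a simplex spanned by a lattice point and a lattice basis attached to it has volume $1$. For example, $\operatorname{Vol}_{\mathbb Z^2}(T_2)=3$. In dimension $0$ a point has volume $1$.

**Corollary 3.** Let $S=\operatorname{conv}(v_0,\dots,v_n)$ be an $n$-simplex, $0=\sum\lambda_jv_j$ with $\lambda_j>0$ and $\sum\lambda_j=1$, and $v_j=s_jp_j$ with $p_j\in\Lambda$ primitive and $s_j>0$. Then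
$$\mu(S,\Lambda)\le\frac12\sum_{j=0}^n\frac{1-\lambda_j}{s_j}=\frac12\,\frac{\sum_j\operatorname{Vol}_{\pi_j(\Lambda)}(\pi_j(S))}{\operatorname{Vol}_\Lambda(S)},$$
where $\pi_j$ is the projection along $\mathbb Rp_j$.

For $S=[-2,1]$ and $\Lambda=\mathbb Z$ we have $s_0=2$, $s_1=1$, $\lambda_0=\frac13$, $\lambda_1=\frac23$, and the bound is $\frac12\big(\frac13+\frac13\big)=\frac13$, the exact value $1/(2+1)$.

*Proof.* **Step 1: the inequality.** We compute $\theta_j$. The simplex has $0$ in its interior, so any $n$ of the $v_j$ form a basis, and Theorem 1 applies. For $k\ne l$, substitute $v_k=-\frac1{\lambda_k}\sum_{i\ne k}\lambda_iv_i$ in $\det(v_i)_{i\ne l}$. Only the term with $v_l$ survives, so $|\det(v_i)_{i\ne l}|=\frac{\lambda_l}{\lambda_k}|\det(v_i)_{i\ne k}|$. Thus $|\det(v_i)_{i\ne k}|=\Delta\lambda_k$ with $\Delta>0$ independent of $k$. The basis omitting $k$ has weight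
$$\Delta^2\lambda_k^2\prod_{j\ne k}\lambda_j=\Delta^2\Big(\prod_j\lambda_j\Big)\lambda_k.$$
Since $\sum\lambda_k=1$, after division by $W$ the weights are $\lambda_k$. So $\theta_j=\sum_{k\ne j}\lambda_k=1-\lambda_j$.

**Step 2: the volumes.** We identify $\frac{1-\lambda_j}{s_j}$ with a quotient of volumes. Put $D_k=|\det(v_i)_{i\ne k}|/\det\Lambda$, the normalized volume of $\operatorname{conv}(0,v_i:i\ne k)$. As $0$ is interior, these simplices subdivide $S$, so $\operatorname{Vol}_\Lambda(S)=\sum_kD_k$. By Step 1, $D_k$ is proportional to $\lambda_k$, hence $D_k=\lambda_k\operatorname{Vol}_\Lambda(S)$. Now fix $j$ and $k\ne j$. Choose a basis of $\Lambda$ with first vector $p_j$. In these coordinates $v_j=(s_j,0,\dots,0)$, and expanding along this column shows that $D_k$ is $s_j$ times the absolute value of the determinant of the vectors $\pi_j(v_i)$, $i\ne j,k$, in a basis of $\pi_j(\Lambda)$. So the normalized determinant of these vectors is $D_k/s_j$. Finally $\sum_{i\ne j}\lambda_i\pi_j(v_i)=0$, so $0$ is interior to the $(n-1)$-simplex $\pi_j(S)=\operatorname{conv}(\pi_j(v_i):i\ne j)$;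 the vertex $v_j$ itself maps to $0$. Subdividing from $0$ as before,
$$\operatorname{Vol}_{\pi_j(\Lambda)}(\pi_j(S))=\sum_{k\ne j}\frac{D_k}{s_j}=\frac{1-\lambda_j}{s_j}\operatorname{Vol}_\Lambda(S).$$
For $n=1$ both sides are $1$. Summing over $j$ gives the equality. $\square$

## When the covering radius equals $n/2$

Equality forces the averaging argument to be tight everywhere. For $P$ a lattice polytope with respect to $\Lambda$, with vertices $v_0,\dots,v_N$ and $0\in\operatorname{int}P$, we use the notation of Theorem 1 with $p_j=v_j$ and $s_j=1$. Positive $\lambda_j$ exist by Step 1 in the proof of Theorem 2(a), which works for any polytope with $0$ in its interior; we fix them. The $F_J$ do not depend on this choice.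

**Proposition 4.** Let $P\subset\mathbb R^n$ be a lattice polytope with respect to $\Lambda$ and $0\in\operatorname{int}P$. Then $\mu(P,\Lambda)=\frac n2$ if and only if there is $x\in\mathbb R^n$ with $F_J(u)=\frac n2$ for all $J\in\mathcal B$ and all $u\in x+\Lambda$. Any $x$ with $x\notin sP+\Lambda$ for all $0<s<\frac n2$ has this property, and moreover $\ell_I(x)\notin\mathbb Z$ for all walls $I$.

For $T_2$ and $x=(\frac23,\frac13)$, the three bases have determinant $\pm1$, so one $u=x$ is enough. The values are $\{\frac23\}+\{\frac13\}=1$ for $\{1,2\}$, $\{-\frac13\}+\{\frac13\}=1$ for $\{0,1\}$, and $\{-\frac23\}+\{-\frac13\}=1$ for $\{0,2\}$. The functionals $\ell_I$ may be taken as $a-b$, $b$, $a$, and their values at $x$ are $\frac13,\frac13,\frac23$.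

*Proof.* **Step 1: a deep hole.** Assume $\mu(P,\Lambda)=\frac n2$; we look for a point that is covered by no smaller dilate. For $0<s<\frac n2$ the set $\mathbb R^n\setminus(\operatorname{int}(sP)+\Lambda)$ is closed, $\Lambda$-periodic, nonempty since $s<\mu(P,\Lambda)$, and it decreases as $s$ grows. By compactness of $\mathbb R^n/\Lambda$ there is a point $x$ in all these sets. For $s<s'<\frac n2$ we have $sP\subset\operatorname{int}(s'P)$, because $0\in\operatorname{int}P$. Hence $x\notin sP+\Lambda$ for all $0<s<\frac n2$.

**Step 2: tightness.** Let $x$ be any point with $x\notin sP+\Lambda$ for all $0<s<\frac n2$. By (3), $F_J(u)>s$ for all such $s$, so $F_J(u)\ge\frac n2$ for all $J\in\mathcal B$, $u\in x+\Lambda$. By (5), a weighted average of these numbers, with all weights positive, equals $\frac n2$ minus a nonnegative correction. So all of them equal $\frac n2$, and the correction is $0$. A wall $I$ with $\ell_I(x)\in\mathbb Z$ would contribute to the correction a positive multiple of $\sum_j\lambda_j|\ell_I(v_j)|$, which is positive since $\ell_I\ne0$ and the $v_j$ span.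 So $\ell_I(x)\notin\mathbb Z$ for all $I$.

**Step 3: the converse.** Let $x$ satisfy $F_J(u)=\frac n2$ for all $J$ and $u$, and suppose $s:=\mu(P,\Lambda)<\frac n2$. Then some $u\in x+\Lambda$ lies in $sP$. The cones over the facets of $P$ cover $\mathbb R^n$, so $u=\tau y$ with $y$ in a facet $G$ and $0\le\tau\le s$. By Carathéodory, $y$ is a convex combination of affinely independent vertices of $G$; adding further vertices of $G$ with coefficient $0$ we may take exactly $n$ of them, $v_J$. Since the hyperplane spanned by $G$ misses $0$, these are linearly independent, so $J\in\mathcal B$. Thus $u=\sum_{j\in J}b_jv_j$ with $b_j\ge0$ and $\sum b_j=\tau\le s$. Then $F_J(u)=\sum\{b_j\}\le\sum b_j\le s<\frac n2$, a contradiction. So $\mu(P,\Lambda)\ge\frac n2$, and Theorem 1 gives equality. $\square$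

## Extremal simplices and partitions of $\mathbb Z$ into residue classes

For a simplex the condition of Proposition 4 becomes arithmetic. A residue class with modulus $m\ge1$ is a set $a+m\mathbb Z$. We consider partitions of $\mathbb Z$ into finitely many such classes, for example $\mathbb Z=2\mathbb Z\cup(1+4\mathbb Z)\cup(3+4\mathbb Z)$. There is no partition with moduli $2,3,6$, although $\frac12+\frac13+\frac16=1$, because a class modulo $2$ and a class modulo $3$ always intersect.

**Theorem 5.** Let $S=\operatorname{conv}(v_0,\dots,v_n)$ be a lattice $n$-simplex with respect to $\mathbb Z^n$, with $0=\sum\lambda_jv_j$, $\lambda_j>0$, $\sum\lambda_j=1$.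

(a) If $\mu(S,\mathbb Z^n)=\frac n2$, then all $m_j=1/\lambda_j$ are integers, and there are $a_j\in\mathbb Z$ such that the residue classes $a_j+m_j\mathbb Z$ $(0\le j\le n)$ partition $\mathbb Z$.

(b) If $v_0,\dots,v_n$ generate $\mathbb Z^n$, the $m_j=1/\lambda_j$ are integers, and there is a partition of $\mathbb Z$ as in (a), then $\mu(S,\mathbb Z^n)=\frac n2$.

Thus the lattice simplices with $0$ in the interior whose vertices generate $\mathbb Z^n$ and for which $\mu=\frac n2$ are exactly those for which the reciprocals of the barycentric coordinates of $0$ are the moduli of a partition of $\mathbb Z$ into $n+1$ residue classes. For $n=2$, the triangle with vertices $(-2,-1),(1,0),(0,1)$ has $0=\frac14(-2,-1)+\frac12(1,0)+\frac14(0,1)$, so the moduli are $4,2,4$ and $\mu=1$. The triangle with vertices $(-3,-2),(1,0),(0,1)$ has moduli $6,2,3$, so $\mu<1$. The generation hypothesis in (b) cannot be dropped: for $[-2,2]$ the moduli are $2,2$ and a partition exists, but $\mu=\frac14$.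

The idea of both proofs is that $x=\sum_{j=0}^ny_jv_j$ leaves one degree of freedom, the replacement of $y_j$ by $y_j+t\lambda_j$. We follow the sum of the fractional parts as $t$ moves.

*Proof of (a).* **Step 1: passage to the lattice of the vertices.** We want to use the vertices as integer generators. Let $\Lambda\subseteq\mathbb Z^n$ be the lattice generated by the $v_j$. Then $\frac n2=\mu(S,\mathbb Z^n)\le\mu(S,\Lambda)\le\frac n2$, the last step by Theorem 1. So equality holds for $\Lambda$. Take $x$ as in the last sentence of Proposition 4 for $\Lambda$; such an $x$ exists by Step 1 of its proof. Write $x=\sum_jy_jv_j$ and put $y_j(t)=y_j+t\lambda_j$. Since $\sum\lambda_jv_j=0$, we have $\sum_jy_j(t)v_j=x$ for all $t\in\mathbb R$.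

**Step 2: what happens when a coefficient is an integer.** This is where Proposition 4 enters. Suppose $y_k(t)\in\mathbb Z$. Then $x-y_k(t)v_k=\sum_{j\ne k}y_j(t)v_j$ lies in $x+\Lambda$. The indices $j\ne k$ form a basis, so Proposition 4 gives
$$\sum_{j\ne k}\{y_j(t)\}=\tfrac n2.$$
Moreover no other $y_j(t)$ is an integer. Otherwise let $I$ be the set of the remaining $n-1$ indices, which is a wall. Then $\ell_I(x)=y_j(t)\ell_I(v_j)+y_k(t)\ell_I(v_k)\in\mathbb Z$, contrary to Proposition 4.

**Step 3: the jumps are equally spaced.** Let $E$ be the set of $t$ for which some $y_k(t)$ is an integer. It is a union of $n+1$ sets of the form $\tau+\lambda_k^{-1}\mathbb Z$, so it is discrete and unbounded in both directions. Let $g(t)=\sum_{j=0}^n\{y_j(t)\}$. This function is right-continuous, and off $E$ it has slope $\sum\lambda_j=1$. On $E$ it equals $\frac n2$ by Step 2, since there the term $\{y_k(t)\}$ is $0$. At each point of $E$ exactly one summand drops by $1$. If $t<t'$ are consecutive points of $E$, then the left limit of $g$ at $t'$ is $\frac n2+(t'-t)$, and it is also $g(t')+1=\frac n2+1$.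 So $t'-t=1$.

**Step 4: reading off the partition.** Replacing $y$ by $y(t_0)$ with $t_0\in E$, we may assume $E=\mathbb Z$. The set $\{t:y_k(t)\in\mathbb Z\}$ is a coset of $\lambda_k^{-1}\mathbb Z$ contained in $\mathbb Z$. Hence $m_k=\lambda_k^{-1}$ is an integer, and the set is $a_k+m_k\mathbb Z$ with $a_k\in\mathbb Z$. By Step 2 these sets are disjoint, and their union is $E=\mathbb Z$. $\square$

*Proof of (b).* **Step 1: the point.** We build a point that is hard to cover. Put $y_j(t)=(t-a_j)/m_j=y_j(0)+t\lambda_j$ and $x=\sum_jy_j(0)v_j$.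

**Step 2: every cost is bounded below by $g$.** We relate membership in $sS+\mathbb Z^n$ to $g(t)=\sum_j\{y_j(t)\}$. Suppose $x\in sS+\mathbb Z^n$ with $s>0$. Then $x+z=\sum_jb_jv_j$ with $z\in\mathbb Z^n$, $b_j\ge0$, $\sum b_j=s$. Since the $v_j$ generate $\mathbb Z^n$, $z=\sum_jz_jv_j$ with $z_j\in\mathbb Z$. So $\sum_j(b_j-z_j-y_j(0))v_j=0$. The linear relations between the $v_j$ are the multiples of $\lambda=(\lambda_0,\dots,\lambda_n)$, hence there is $t\in\mathbb R$ with $b_j=y_j(t)+z_j$ for all $j$. A nonnegative number is at least its fractional part, so $b_j\ge\{y_j(t)\}$ and $s\ge g(t)$.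

**Step 3: the minimum of $g$.** It remains to see that $g\ge\frac n2$. We have $y_j(t)\in\mathbb Z$ exactly for $t\in a_j+m_j\mathbb Z$. Since these classes partition $\mathbb Z$, the function $g$ is right-continuous, has slope $1$ between consecutive integers, and at each integer exactly one summand drops by $1$. So $g(k+1)=g(k)+1-1$ for $k\in\mathbb Z$. Thus $g$ is constant on $\mathbb Z$, say equal to $c$, and $g\ge c$ everywhere. To find $c$, average $g$ over the integers modulo $\operatorname{lcm}(m_0,\dots,m_n)$. The fractional part of $(t-a_j)/m_j$ takes the values $0,\frac1{m_j},\dots,\frac{m_j-1}{m_j}$ equally often, so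
$$c=\sum_{j=0}^n\frac{m_j-1}{2m_j}=\frac{n+1}2-\frac12\sum_j\lambda_j=\frac{n+1}2-\frac12=\frac n2.$$
Hence $s\ge\frac n2$, and $\mu(S,\mathbb Z^n)\ge\frac n2$. Theorem 1 gives the opposite inequality. $\square$

For $T_n$ we have $\lambda_j=\frac1{n+1}$, the vertices generate $\mathbb Z^n$, and the classes $j+(n+1)\mathbb Z$, $0\le j\le n$, partition $\mathbb Z$. So (b) gives $\mu(T_n)=\frac n2$, and Theorem 2(b) does not depend on the cited result. For $n=2$ the point of Step 1 is $x=(-\frac13,-\frac23)$, which is congruent to the point $(\frac23,\frac13)$ found by hand.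

## An extremal simplex in dimension 12 that is not built from terminal simplices

**Definition (decomposable).** A lattice polytope with respect to $\Lambda$ is decomposable if it is of the form $q+\operatorname{conv}(Q_1\cup Q_2)$, where $q$ is a lattice point, $\Lambda=\Lambda_1\oplus\Lambda_2$ with both ranks positive, and $Q_i\subset\operatorname{lin}\Lambda_i$ are full-dimensional lattice polytopes containing $0$. So it is a direct sum, up to translation.

The triangle with vertices $(-2,-1),(1,0),(0,1)$ from above is decomposable. Take $q=(-1,0)$, $\Lambda_1=\mathbb Z(1,1)$, $\Lambda_2=\mathbb Z(1,0)$, $Q_1=\operatorname{conv}(\pm(1,1))$, $Q_2=\operatorname{conv}(0,(2,0))$. Then $q+\operatorname{conv}(Q_1\cup Q_2)=\operatorname{conv}((-2,-1),(0,1),(-1,0),(1,0))$, and $(-1,0)$ is the midpoint of the first two points. Both $Q_1$ and $Q_2$ are copies of $T_1$, up to translation. Not every extremal simplex is of this kind.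

**Proposition 6.** Let $n=12$, $w=(5,5,3,3,3,3,2,1,1,1,1,1)$ and
$$S=\operatorname{conv}\Big(e_1,\dots,e_{12},-\sum_{j=1}^{12}w_je_j\Big).$$
Then $\mu(S)=6=\frac n2$, but $S$ is not decomposable and not unimodularly equivalent to a translate of $T_{12}$. Hence $S$ does not arise from terminal simplices by direct sums, lattice translations and unimodular maps.

*Proof.* Put $v_0=-\sum w_je_j$, $v_j=e_j$ for $j\ge1$, and $w_0=1$. The sum $w_0+\dots+w_{12}$ is $1+10+12+2+5=30$, so $0=\sum_{j=0}^{12}\frac{w_j}{30}v_j$ with coefficients of sum $1$.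

**Step 1: $\mu(S)=6$.** We use Theorem 5(b). The $v_j$ generate $\mathbb Z^{12}$, and the moduli $30/w_j$ are $6$ (twice), $10$ (four times), $15$ (once), $30$ (six times). Identify $\mathbb Z/30$ with $\mathbb Z/2\times\mathbb Z/3\times\mathbb Z/5$. A class modulo $6$ fixes the first two coordinates, a class modulo $10$ the first and third, a class modulo $15$ the last two; a star marks a free coordinate. Consider the classes

- modulo $6$: $(0,0,*),\ (0,2,*)$;
- modulo $10$: $(1,*,0),\ (1,*,2),\ (1,*,3),\ (1,*,4)$;
- modulo $15$: $(*,1,1)$;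
- modulo $30$: $(0,1,0),\ (0,1,2),\ (0,1,3),\ (0,1,4),\ (1,0,1),\ (1,2,1)$.

They cover $\mathbb Z/30$. If the first coordinate is $0$, then second coordinate $0$ or $2$ is covered modulo $6$, and second coordinate $1$ is covered by $(*,1,1)$ and four of the singletons. If the first coordinate is $1$, then third coordinate $\ne1$ is covered modulo $10$, and third coordinate $1$ by $(*,1,1)$ and the two singletons $(1,0,1),(1,2,1)$. The sizes add up to $2\cdot5+4\cdot3+2+6=30$, so the cover is a partition. By Theorem 5(b), $\mu(S)=6$.

**Step 2: the lattice points of $S$ are its vertices and $0$.** This is what makes a decomposition impossible. Let $\sum b_jv_j$ be a lattice point with $b_j\ge0$, $\sum b_j=1$, and not a vertex. Then all $b_j<1$. Put $t=b_0$. The $j$-th coordinate of the point is $b_j-tw_j\in\mathbb Z$, so $b_j=\{tw_j\}$ for $j\ge1$. Since $0\le t<1$, $\{t\}=t$, and $\sum b_j=1$ reads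
$$6t+4\{3t\}+2\{5t\}+\{2t\}=1.$$
So $t\le\frac16$, hence $\{3t\}=3t$ and $18t\le1$. Then $5t<1$ and $2t<1$, and the equation becomes $30t=1$. So $b_j=\frac{w_j}{30}$ for all $j$, and the point is $0$.

**Step 3: $S$ is not decomposable.** Suppose $S=q+\operatorname{conv}(Q_1\cup Q_2)$ with $n_i=\operatorname{rank}\Lambda_i\ge1$, $n_1+n_2=12$. As $0\in Q_1$, the lattice point $q$ lies in $S$, so $q=0$ or $q$ is a vertex, by Step 2. Every vertex of $S-q=\operatorname{conv}(Q_1\cup Q_2)$ lies in $\operatorname{lin}\Lambda_1\cup\operatorname{lin}\Lambda_2$. The projection of $S-q$ to $\operatorname{lin}\Lambda_i$ along the other summand is $\operatorname{conv}(Q_i\cup\{0\})=Q_i$.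

First let $q=0$. Since $0$ is interior to $S$, it is interior to the projection $Q_i$. Projecting the vertices of $S$, those in $\operatorname{lin}\Lambda_i$ stay and the others go to $0$; so $Q_i$ is the convex hull of $0$ and the vertices of $S$ in $\operatorname{lin}\Lambda_i$. As $0$ is interior, it is not a vertex of $Q_i$ and can be omitted. A polytope of dimension $n_i$ has at least $n_i+1$ vertices, so $S$ has at least $n_i+1$ vertices in $\operatorname{lin}\Lambda_i$. None of them is $0$, so the two sets are disjoint, and $S$ has at least $n_1+n_2+2=n+2$ vertices. But it has $n+1$, a contradiction.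

Now let $q=v_k$ be a vertex. The $n$ nonzero vertices $v_j-q$ of $S-q$ are linearly independent, and each lies in one of $\operatorname{lin}\Lambda_1,\operatorname{lin}\Lambda_2$. At most $n_i$ of them lie in $\operatorname{lin}\Lambda_i$, and $n_1+n_2=n$, so there are exactly $n_i$. Let $A_i$ be the corresponding sets of indices. Write the lattice vector $0-q$ as $g_1+g_2$ with $g_i\in\Lambda_i$. From $0=\sum\lambda_jv_j$ with $\lambda_j=\frac{w_j}{30}$ we get $0-q=\sum_{j\ne k}\lambda_j(v_j-q)$. As the sum $\operatorname{lin}\Lambda_1\oplus\operatorname{lin}\Lambda_2$ is direct, $g_1=\sum_{j\in A_1}\lambda_j(v_j-q)$. Hence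
$$q+g_1=\Big(1-\sum_{j\in A_1}\lambda_j\Big)q+\sum_{j\in A_1}\lambda_jv_j$$
is a lattice point of $S$ with positive barycentric coordinates exactly at $q$ and at $n_1$ further vertices. Here $2\le n_1+1\le n$. With at least two positive coordinates it is not a vertex, and with fewer than $n+1$ it is not the interior point $0$. This contradicts Step 2.

**Step 4: comparison with $T_{12}$.** Normalized volume is invariant under translations and unimodular maps. Subdividing from the interior point $0$, the normalized volume is the sum of the absolute determinants of the bases obtained by omitting one vertex. For $S$ omitting $v_j$ gives $w_j$, so the volume is $\sum_{j=0}^{12}w_j=30$. For $T_{12}$ each of the $13$ determinants is $\pm1$, so the volume is $13$. So $S$ is not unimodularly equivalent to a translate of $T_{12}$.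

**Step 5: the last claim.** A polytope of dimension $12$ obtained from terminal simplices by direct sums, lattice translations and unimodular maps either involves no direct sum, and is then unimodularly equivalent to a translate of $T_{12}$; or it involves one, and is then decomposable, because decomposability is preserved by lattice translations and unimodular maps. Steps 3 and 4 exclude both. $\square$
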